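\title{Well-approximable points on a cylinder over the Veronese curve: a counterexample to a conjecture of Beresnevich and Yang}

\begin{abstract}
Let $\mathcal M\subset\mathbb R^n$ be a nondegenerate submanifold of dimension $m$. A volume heuristic predicts that the points $x\in\mathcal M$ with $\max_i\|qx_i\|<q^{-\tau}$ for infinitely many $q$ form a set of Hausdorff dimension $\frac{n+1}{\tau+1}-(n-m)$. Let $\tau_{n,m}$ be the largest number such that this formula holds for all such manifolds and all $\tau\in[1/n,\tau_{n,m})$. Beresnevich and Yang conjectured that $\tau_{n,m}=1/(n-m)$ for $1<m<n$. We show that this fails whenever $n-m\ge2$ and $m\ge n-m+1$, and also when $m=n-m\ge4$; for example $\tau_{5,3}\le3/7$. The counterexample is the product of $\mathbb R^{m-1}$ with the Veronese curve $(t,t^2,\dots,t^{n-m+1})$. It has too many rational points nearby, coming from the tangent lines and osculating planes of the curve at rational parameters. The first family of pairs is treated by elementary counting; the stronger bounds use the nondivergence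 theorem of Kleinbock and Margulis.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The dimension problem}
Let $\|\cdot\|$ denote the distance to the nearest integer and $\dim$ the Hausdorff dimension. For $\tau>0$ put
\[
\mathcal S_n(\tau)=\Big\{x\in\mathbb R^n:\ \max_{1\le i\le n}\|qx_i\|<q^{-\tau}\ \text{ for infinitely many } q\in\mathbb N\Big\}.
\]
Thus $x\in\mathcal S_n(\tau)$ if, for infinitely many $q$, some rational point $a/q$ with $a\in\mathbb Z^n$ lies within $q^{-T}$ of $x$ in each coordinate, where $T=1+\tau$. By Dirichlet's theorem $\mathcal S_n(1/n)=\mathbb R^n$, and the theorem of Jarn\'ik and Besicovitch gives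
\begin{equation}\label{eq:JB}
\dim\mathcal S_n(\tau)=\frac{n+1}{\tau+1}\qquad(\tau\ge1/n).
\end{equation}
The right-hand side records a count: in the unit cube there are about $Q^{n+1}$ points $a/q$ with $Q<q\le2Q$, and each is the center of a ball of radius about $Q^{-T}$.

Now let $\mathcal M\subset\mathbb R^n$ be a submanifold of dimension $m$ and codimension $c=n-m$. Only the rational points within $Q^{-T}$ of $\mathcal M$ matter for $\mathcal S_n(\tau)\cap\mathcal M$. The $Q^{-T}$-neighborhood of a bounded piece of $\mathcal M$ has volume about $Q^{-cT}$, so one expects it to contain about $Q^{n+1-cT}$ of these points. If the true number is at most $Q^{n+1-cT+\varepsilon}$ for every $\varepsilon>0$, then covering by the balls and summing over dyadic $Q$ bounds the dimension by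
\[
D(\tau)=\frac{n+1}{\tau+1}-c .
\]
So one guesses that $\dim(\mathcal S_n(\tau)\cap\mathcal M)=D(\tau)$, which is correct at $\tau=1/n$, where both sides equal $m$. The guess needs a curvature hypothesis: for $\mathcal M=\mathbb R^m\times\{0\}$ the intersection is $\mathcal S_m(\tau)\times\{0\}$, which has dimension $m>D(\tau)$ for $1/n<\tau\le1/m$.

A smooth submanifold $\mathcal M\subset\mathbb R^n$ is \emph{$l$-nondegenerate} at $x\in\mathcal M$ if, for some (equivalently, any) smooth local parametrization $f$ of $\mathcal M$ near $x$, the partial derivatives of $f$ at $f^{-1}(x)$ of orders up to $l$ span $\mathbb R^n$; it is \emph{nondegenerate} at $x$ if this holds for some finite $l$. For $1\le m<n$ let $\tau_{n,m}$ be the maximal value such that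
\begin{equation}\label{eq:formula}
\dim(\mathcal S_n(\tau)\cap\mathcal M)=D(\tau)\qquad\text{whenever }1/n\le\tau<\tau_{n,m}
\end{equation}
for every $m$-dimensional submanifold $\mathcal M\subset\mathbb R^n$ that is nondegenerate at every point. The problem of finding $\tau_{n,m}$ and the following conjecture are stated in \cite{slides}.

\medskip
\noindent\textbf{Conjecture} (Beresnevich and Yang, 2023). \emph{If $1<m<n$, then $\tau_{n,m}=\frac1{n-m}$.}
\medskip

One example shows how the value $1/c$ arises, and it is the manifold studied in this paper. Let $1<m<n$, put $d=c+1$, and let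
\begin{equation}\label{eq:M}
\mathcal M=\big\{\Phi(y,t)=(y_1,\dots,y_{m-1},t,t^2,\dots,t^d):\ y\in\mathbb R^{m-1},\ t\in\mathbb R\big\}\subset\mathbb R^n
\end{equation}
be the cylinder over the Veronese curve in $\mathbb R^d$. It is $d$-nondegenerate at every point. Indeed, the vectors $\partial_{y_i}\Phi$ are the first $m-1$ standard basis vectors, and $\partial_t^k\Phi$ has entry $0$ in the positions of $y$ and of $t^i$ with $i<k$, and entry $k!$ in the position of $t^k$; these $n$ vectors form a triangular system with nonzero diagonal. Nevertheless $\mathcal M$ contains the flat slice $\mathbb R^{m-1}\times\{0\}$, whose intersection with $\mathcal S_n(\tau)$ is $\mathcal S_{m-1}(\tau)\times\{0\}$. By \eqref{eq:JB} this has dimension $m/T$ for $\tau\ge1/(m-1)$, and $m/T>D(\tau)$ exactly when $\tau>1/c$. Hence $\tau_{n,m}\le1/c$ if $m\ge c+1$. For these pairs the conjecture says that nothing breaks the formula earlier than a flat slice does.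

\subsection{Results}
The same manifold breaks the formula earlier when $c\ge2$.

\begin{theorem}\label{thm:one}
Let $c=n-m\ge2$, $m\ge c+1$, let $\mathcal M$ be the manifold \eqref{eq:M}, and put
\[
\theta_1=\max\Big\{\frac1{2c-1},\ \frac{2c-1}{(c-1)(n+1)+1}\Big\}.
\]
Then $\frac1n<\theta_1<\frac1c$, and $\dim(\mathcal S_n(\tau)\cap\mathcal M)>\frac{n+1}{\tau+1}-c$ for every $\tau\in(\theta_1,\frac1c)$. Hence $\tau_{n,m}\le\theta_1<\frac1{n-m}$.
\end{theorem}

This disproves the conjecture; the smallest case is $\tau_{5,3}\le3/7<1/2$.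

\begin{theorem}\label{thm:two}
Let $c=n-m\ge2$, $m\ge2$, let $\mathcal M$ be the manifold \eqref{eq:M}, and put
\[
B=\Big\lfloor\frac{(c+2)^2}4\Big\rfloor,\qquad\theta=\max\Big\{\frac1{B-1},\ \frac{2(B-1)}{(B-2)(n+1)+2}\Big\}.
\]
Then $\theta<\frac1c$ if and only if $m\ge c+1$ or $m=c\ge4$. In these cases $\dim(\mathcal S_n(\tau)\cap\mathcal M)>\frac{n+1}{\tau+1}-c$ for every $\tau\in(\theta,\frac1c)$, and so $\tau_{n,m}\le\theta<\frac1{n-m}$.
\end{theorem}

For $c=2,3$ we have $B=2c$ and $\theta=\theta_1$. For $(n,m)=(8,4)$ the formula for $\theta_1$ gives exactly $1/4=1/c$, while $B=9$ and $\theta=16/65<1/4$. The second entry in the definition of $\theta$ is at most the first if and only if $2B(B-2)\le(B-2)(n+1)$; so for $n\ge2B-1$ we obtain $\tau_{n,m}\le1/(B-1)$, which is of order $4/c^2$ rather than $1/c$.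

We do not determine $\tau_{n,m}$, and we do not decide whether $\tau_{n,m}=\frac1{n-m}$ for the remaining pairs: $n-m=1$; $m<n-m$; and $m=n-m\in\{2,3\}$.

Section~\ref{sec:example} explains the construction for $(n,m)=(5,3)$. Section~\ref{sec:energy} turns counts of close pairs of points into a lower bound for the dimension. Section~\ref{sec:tangent} proves Theorem~\ref{thm:one} by elementary means, and Section~\ref{sec:osculating} proves Theorem~\ref{thm:two}.

\subsection{Notation}
Throughout, $c=n-m\ge2$, $m\ge2$, $d=c+1$ and $T=1+\tau$. We write $|\cdot|$ for the max norm of a vector and for the Lebesgue measure of a set, $\mathcal B(z,\rho)$ for the open ball in the max norm, and $\limsup_iE_i$ for the set of points that lie in infinitely many $E_i$. The constants in $\ll$, $\asymp$, $O(\cdot)$ may depend on the fixed data $n,m,j,\tau,\tau',\sigma,h,\epsilon$, but not on the large parameter $S$, on the scale $\rho$, or on the fraction $p/s$. On $(0,1)^m$ we have $|u-u'|\le|\Phi(u)-\Phi(u')|\le d\,|u-u'|$, so $\dim\Phi(E)=\dim E$ for $E\subset(0,1)^m$,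 and all dimensions are computed in the $(y,t)$-space.

\section{The case $(n,m)=(5,3)$}\label{sec:example}

Here $c=2$, $d=3$, $\mathcal M=\{(y_1,y_2,t,t^2,t^3)\}$ and $D(\tau)=6/T-2$. This section is a count of orders of magnitude; the proof is in Section~\ref{sec:tangent}.

\emph{Rational points on a tangent line.} Fix a fraction $p/s$. The tangent line to the twisted cubic at $t=p/s$ is rational, and it stays within $O(\eta^2)$ of the curve for $|t-p/s|\le\eta$. To have an error of order $Q^{-T}$ we may take $\eta\approx Q^{-T/2}$. The point of the tangent line with first coordinate $t_0=\frac ps+\frac l{sr}$ is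
\[
\Big(\frac{rp+l}{sr},\ \frac{p(rp+2l)}{s^2r},\ \frac{p^2(rp+3l)}{s^3r}\Big).
\]
Its denominator divides $s^3r$, and it divides $q=s^2r$ as soon as $s\mid rp+3l$. For instance, $p/s=1/2$, $r=3$, $l=1$ give the point $(8,5,3)/12$. The coordinates $y_1,y_2$ are free, so we may adjoin any $b/q$ with $b\in\mathbb Z^2$.

\emph{There are too many of them.} Let $s\approx S=Q^\sigma$ and $r\approx R=Q/S^2$, so that $q\approx Q$. There are about $S^2$ fractions $p/s$, about $R$ values of $r$, about $\eta R$ values of $l$ (an interval of length $2\eta sr$ and one residue class modulo $s$), and about $Q^2$ vectors $b$. The total is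
\[
S^2R^2\eta\,Q^2=Q^{4-T/2-2\sigma},
\]
against the expected $Q^{6-2T}$. (Without the congruence, with $q=s^3r$, the same count gives $Q^{4-T/2-3\sigma}$; the congruence gains a factor $S$.) For $\sigma=0$ the total exceeds the expected number as soon as $\tau>1/3$.

\emph{They are clustered.} An excess of rational points does not yet give an excess of dimension. The points lie in $S^2$ slabs $|t-p/s|\le\eta$. If $S$ is bounded, the slabs shrink to finitely many slices $t=p/s$, which have dimension $2$, whereas $D(\tau)>2$ for $\tau<1/2$. So $S$ must grow with $Q$. Let $E_S$ be the union of the balls of radius $Q^{-T}$ around our points, and let $S$ run through powers of $2$. Covering $E_S$ by about $S^2\eta^{-2}$ cubes of side $\eta$, or by the balls themselves, shows that $\dim\limsup E_S$ is at most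
\[
\min\Big\{2+\frac{4\sigma}T,\ \frac{4-T/2-2\sigma}T\Big\}.
\]
The content of Proposition~\ref{prop:one} is that this minimum is also a lower bound: the slabs of different generations can be nested without further loss.

\emph{The trade-off.} Increasing $\sigma$ spreads the points over more slabs but reduces their number. The first term exceeds $6/T-2$ if and only if $4\sigma>2-4\tau$, and the second if and only if $4\sigma<3\tau-1$. Both can hold if and only if $\tau>3/7$. For $\tau=0.45$ and $4\sigma=0.27$ the minimum exceeds $2.16$, while $D(\tau)<2.138$.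

\section{From pair counts to dimension}\label{sec:energy}

We need a lower bound for the dimension of a set $\limsup E_i$, where each $E_i$ is a finite union of small balls. For a finite measure $\nu$ on $\mathbb R^m$ let $I_h(\nu)=\iint|x-x'|^{-h}\,d\nu(x)\,d\nu(x')$ be its $h$-energy. We use the standard fact that a set carrying a nonzero finite measure of finite $h$-energy has dimension at least $h$ \cite[Theorem 4.13]{Falconer}. A measure on $\limsup E_i$ must live on infinitely many $E_i$ at once. Instead of building a Cantor set by hand we multiply densities: if $g_i$ is a density on $E_i$ and $g_i\,dx$ tends weakly to Lebesgue measure, then a late $g_i$ is almost independent of any fixed function, and multiplying by it changes mass and energy very little. Let $\lambda$ be Lebesgue measure on $[0,1]^m$. Weak convergence $\mu_i\to\lambda$ means $\int F\,d\mu_i\to\int F\,d\lambda$ for all continuous $F$.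

\begin{lemma}\label{lem:energy}
Let $0<h<m$, let $E_i\subset(0,1)^m$ $(i\ge1)$, let $g_i\ge0$ be continuous with compact support contained in $E_i$, and put $\mu_i=g_i\,dx$. Assume that $\mu_i\to\lambda$ weakly and
\begin{equation}\label{eq:local}
\lim_{\rho_0\to0}\ \limsup_{i\to\infty}\iint_{|x-x'|<\rho_0}|x-x'|^{-h}\,d\mu_i\,d\mu_i=0 .
\end{equation}
Then $\dim\limsup_iE_i\ge h$.
\end{lemma}

\begin{proof}
Let $G\ge0$ be bounded and continuous. We claim that $I_h(G\mu_i)\to I_h(G\lambda)$. First, $\mu_i\times\mu_i\to\lambda\times\lambda$ weakly, because the masses are bounded and linear combinations of products $F_1(x)F_2(x')$ are dense among continuous functions on $[0,1]^{2m}$. So the claim holds with the kernel replaced by the continuous function $\min(|x-x'|^{-h},\rho_0^{-h})$. This truncation changes $I_h(G\mu_i)$ by at most $(\sup G)^2$ times the integral in \eqref{eq:local}, and it changes $I_h(G\lambda)$ by $O((\sup G)^2\rho_0^{m-h})$, since $h<m$. Letting $i\to\infty$ and then $\rho_0\to0$ proves the claim. Also $(G\mu_i)(\mathbb R^m)\to(G\lambda)(\mathbb R^m)$.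

Put $G_0=1$ and $\nu_0=\lambda$. Given $i_1<\dots<i_{k-1}$, let $G_{k-1}=g_{i_1}\cdots g_{i_{k-1}}$ and $\nu_{k-1}=G_{k-1}\lambda$. For any index $i_k$ we have $\nu_k=G_{k-1}g_{i_k}\lambda=G_{k-1}\mu_{i_k}$, so by the claim we can choose $i_k>i_{k-1}$ with
\[
|\nu_k(\mathbb R^m)-\nu_{k-1}(\mathbb R^m)|\le4^{-k},\qquad I_h(\nu_k)\le I_h(\nu_{k-1})+2^{-k}.
\]
The measures $\nu_k$ live on $[0,1]^m$ and have masses in $[\frac23,\frac43]$, so a subsequence converges weakly to a measure $\nu$ of mass at least $\frac23$. For each $\rho_0$ the truncated energy of $\nu$ is a limit of truncated energies of the $\nu_k$, hence at most $I_h(\lambda)+1$; by monotone convergence $I_h(\nu)\le I_h(\lambda)+1<\infty$. For $k\ge l$ the measure $\nu_k$ is carried by the compact set $\operatorname{supp}g_{i_l}$, hence so is $\nu$. Thus $\nu$ is carried by $\bigcap_l\operatorname{supp}g_{i_l}\subset\limsup_iE_i$.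
\end{proof}

In both constructions $E_S$ is a union of balls of one radius $\delta$ whose centers lie in about $S^2$ slabs of width $\eta$, spaced about $S^{-2}$ apart. If the $W$ centers are spread evenly over the slabs and inside each slab, the proportion of them within distance $\rho$ of a given one is about $\rho^m$ for $\rho>S^{-2}$, about $S^{-2}\rho^{m-1}$ for $\eta<\rho<S^{-2}$ (one slab, seen across its full width), and about $S^{-2}\eta^{-1}\rho^m$ for $\rho<\eta$. The next lemma says that upper bounds of this shape suffice. A logarithmic loss is harmless at scales that tend to $0$ like a power of $S$, but it is not allowed at scales comparable to $1$, where it would destroy \eqref{eq:local}.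

\begin{lemma}\label{lem:pairs}
Let $0<h<m$. For each large integer $S$ let $Z$ be a finite nonempty index set, $z(\omega)\in\mathbb R^m$ $(\omega\in Z)$, and $0<\delta<\eta\le\frac1{16S^2}$ with $\log(1/\eta)\ll\log S$, all depending on $S$. Put $W=\#Z$, $E_S=\bigcup_\omega\mathcal B(z(\omega),\delta)$, $L=(\log S)^4$ and
\[
P(\rho)=\#\{(\omega,\tilde\omega)\in Z^2:\ \omega\ne\tilde\omega,\ |z(\omega)-z(\tilde\omega)|<\rho\}.
\]
Assume the following.
\begin{itemize}
\item[(i)] $E_S\subset(0,1)^m$.
\item[(ii)] $W^{-1}\sum_\omega F(z(\omega))\to\int F\,d\lambda$ as $S\to\infty$, for every continuous $F$.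
\item[(iii)] $W^{-2}P(\rho)\ll\begin{cases}\rho^m&\text{if }\ \frac1S\le\rho\le1,\\ L\rho^m&\text{if }\ \frac1{8S^2}\le\rho<\frac1S,\\ LS^{-2}\rho^{m-1}&\text{if }\ \eta\le\rho<\frac1{8S^2},\\ LS^{-2}\eta^{-1}\rho^m&\text{if }\ \delta<\rho<\eta.\end{cases}$
\item[(iv)] $\delta^{-h}/W\to0$ and $(\log S)^5S^{-2}\eta^{m-1-h}\to0$ as $S\to\infty$.
\end{itemize}
Then $\dim\limsup_SE_S\ge h$.
\end{lemma}

The two conditions in (iv) correspond to the two coverings of Section~\ref{sec:example}, by balls of radius $\delta$ and by cubes of side $\eta$.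

\begin{proof}
Fix a continuous $\chi\ge0$ with $\int\chi=1$ supported in $\{|x|\le\frac12\}$. Let $\beta_\omega=\delta^{-m}\chi((x-z(\omega))/\delta)\,dx$ and $\mu_S=W^{-1}\sum_\omega\beta_\omega$. The density of $\mu_S$ is continuous with compact support in $E_S$. Since $\delta\to0$, uniform continuity and (ii) give $\mu_S\to\lambda$ weakly. It remains to verify \eqref{eq:local}. Let $\rho_0\le\frac14$ and let $S$ be so large that $\delta\le\rho_0$.

Consider a pair $\omega,\tilde\omega$ with centers $z,\tilde z$. For every $x'$ we have $\int|x-x'|^{-h}d\beta_\omega(x)\le\delta^{-h}+(\sup\chi)\,\delta^{-m}\int_{|u|<\delta}|u|^{-h}du\ll\delta^{-h}$, so each pair contributes $\ll\delta^{-h}$. We use this for the $W$ diagonal pairs and for the $P(2\delta)$ pairs with $|z-\tilde z|<2\delta$. Every other pair has $2^{k-1}\delta\le|z-\tilde z|<2^k\delta$ for some $k\ge2$. On the supports $|x-x'|\ge|z-\tilde z|-\delta\ge\frac12|z-\tilde z|$, so the pair contributes $\ll(2^k\delta)^{-h}$, and it contributes nothing unless $|z-\tilde z|<\rho_0+\delta\le2\rho_0$,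 which forces $2^k\delta<4\rho_0$. Therefore
\[
\iint_{|x-x'|<\rho_0}|x-x'|^{-h}\,d\mu_S\,d\mu_S\ll\frac{\delta^{-h}}W+\sum_{\rho=2^k\delta,\ k\ge1,\ \rho\le4\rho_0}\rho^{-h}\,\frac{P(\rho)}{W^2}.
\]
Split the sum according to the four ranges in (iii). Since $h<m$, a dyadic sum of $\rho^{m-h}$ is dominated by its largest term, so the first, second and fourth ranges contribute $\ll\rho_0^{m-h}$, $\ll LS^{-(m-h)}$ and $\ll LS^{-2}\eta^{m-1-h}$. The third range has $O(\log S)$ terms, and $\rho^{m-1-h}$ is monotone, so each term is at most $LS^{-2}$ times the value at an endpoint; the contribution is $\ll(\log S)^5(S^{-2(m-h)}+S^{-2}\eta^{m-1-h})$. By (iv) everything except $\rho_0^{m-h}$ tends to $0$ as $S\to\infty$. So \eqref{eq:local} holds, and Lemma~\ref{lem:energy} applies.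
\end{proof}

\section{Tangent lines: proof of Theorem~\ref{thm:one}}\label{sec:tangent}

\begin{proposition}\label{prop:one}
Let $0<\tau<1$ and $0<\sigma<\frac{1-\tau}{2c}$. Then
\[
\dim(\mathcal S_n(\tau)\cap\mathcal M)\ge\min\Big\{m-1+\frac{4\sigma}T,\ \ \frac{m+1}T-\frac12-\frac{2(c-1)\sigma}T\Big\}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:one} from Proposition~\ref{prop:one}]
Let $0<\tau<\frac1c$. Since $m-1+c=n-1$, the first term exceeds $D(\tau)$ if and only if $(n-1)T+4\sigma>n+1$. The second does if and only if $(c-\frac12)T-c>2(c-1)\sigma$. So we need $\sigma>0$ with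
\begin{equation}\label{eq:window1}
2-(n-1)\tau<4\sigma<\frac{(2c-1)\tau-1}{c-1}.
\end{equation}
The upper bound is at most its value $\frac1c$ at $\tau=\frac1c$, and $\frac1c\le\frac{2(c-1)}{c^2}\le\frac{2(1-\tau)}c$ because $c\ge2$. Hence \eqref{eq:window1} implies the hypothesis $4\sigma<2(1-\tau)/c$ of the proposition. A positive $\sigma$ satisfying \eqref{eq:window1} exists if and only if the upper bound is positive and exceeds the lower bound. The first requirement is $\tau>\frac1{2c-1}$; the second is $2c-1<\tau[(c-1)(n-1)+2c-1]=\tau[(c-1)(n+1)+1]$. So the strict inequality for the dimension holds for all $\tau\in(\theta_1,\frac1c)$.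

We have $\frac1{2c-1}<\frac1c$ since $c\ge2$. The inequality $\frac{2c-1}{(c-1)(n+1)+1}<\frac1c$ is equivalent to $2c^2-c-1=(2c+1)(c-1)<(c-1)(n+1)$, that is, to $n>2c$, or $m\ge c+1$. Finally $n(2c-1)-(c-1)(n+1)-1=c(n-1)>0$ gives $\theta_1>\frac1n$. Thus \eqref{eq:formula} fails for $\tau$ just above $\theta_1$, and $\tau_{n,m}\le\theta_1$.
\end{proof}

The two hypotheses of the theorem enter only here and in the exponents below. For $c=1$ the threshold $\frac1{2c-1}$ equals $\frac1c$. As $\tau\to\frac1c$ the window \eqref{eq:window1} becomes $\frac{c+1-m}c<4\sigma<\frac1c$, which is empty for $m\le c$.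

\subsection{The rational points}

\begin{lemma}\label{lem:tangent}
Let $s,r\ge1$ and $p,l$ be integers with $s\mid rp+dl$. Put $q=s^cr$, $t_0=\frac ps+\frac l{sr}$ and $X_i=(\frac ps)^i+i(\frac ps)^{i-1}(t_0-\frac ps)$. Then $qX_i\in\mathbb Z$ for $1\le i\le d$.
\end{lemma}

\begin{proof}
We have $qX_i=s^{d-1-i}p^{i-1}(rp+il)$. This is an integer for $i\le d-1$, and for $i=d$ it equals $p^{d-1}(rp+dl)/s$.
\end{proof}

We now prove Proposition~\ref{prop:one}. Note that $1<T<2$. Let $S\to\infty$ through the integers and put
\[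
Q=S^{1/\sigma},\qquad R=QS^{-c},\qquad\kappa=\frac{4^{-d}}{4d^2},\qquad\eta=\kappa Q^{-T/2},\qquad\delta=\kappa Q^{-T}.
\]
The hypothesis on $\sigma$ reads $2c\sigma<2-T<1$. It gives, as $S\to\infty$,
\begin{equation}\label{eq:limits}
\eta R\to\infty,\quad\eta S^2\to0,\quad R^2/Q\to\infty,\quad R/S\to\infty,\quad\eta Q\to\infty,\quad Q/S^2\to\infty .
\end{equation}
Indeed the exponents of $Q$ are $1-\frac T2-c\sigma>0$; $2\sigma-\frac T2<0$, as $2\sigma\le c\sigma<\frac12<\frac T2$; $1-2c\sigma>0$; $1-(c+1)\sigma>0$; $1-\frac T2>0$; and $1-2\sigma>0$. The first limit says that each triple $(s,p,r)$ admits many $l$, and the second that the slabs are disjoint. We take $S$ so large that $\eta\le\frac1{16S^2}$, $S>d$ and $R>2S$.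

The parameters of Lemma~\ref{lem:tangent} overcount, since $(r,l)$ and $(kr,kl)$ give the same $t_0$. To make distinct parameters give well-separated points we take $s$ and $r$ prime and forbid $r$ to divide the numerators; this costs only two logarithms. Let $Z$ be the set of $\omega=(s,p,r,l,b)$ such that
\begin{itemize}
\item $s\in(S,2S]$ and $r\in(R,2R]$ are primes, and $1\le p\le s-1$;
\item $|l|\le\eta sr$, $\ s\mid rp+dl$, $\ r\nmid l$;
\item $b\in\mathbb Z^{m-1}$, $1\le b_i\le q-1$ and $r\nmid b_i$ for all $i$, where $q=s^cr$.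
\end{itemize}
Put $z(\omega)=(b/q,t_0)$ with $t_0=\frac ps+\frac l{sr}$, and $E_S=\bigcup_\omega\mathcal B(z(\omega),\delta)$. Note that $Q<q\le2^dQ$, $|t_0-p/s|\le\eta$, $\gcd(d,s)=1$ and $r\ne s$.

\emph{Condition (i).} The numbers $b_i/q$ are at distance at least $1/q\ge2^{-d}/Q>\delta$ from $0$ and $1$, and $t_0$ is at distance at least $\frac1{2S}-\eta>\delta$ from $0$ and $1$.

\emph{Approximation.} Let $(y,t)\in\mathcal B(z(\omega),\delta)$. As $T<2$, we have $q^{-T}\ge4^{-d}Q^{-T}$, so $|y-b/q|<\delta<q^{-T}$. The numbers $t,t_0,p/s$ lie in $(0,1)$, so the mean value theorem and Taylor's formula give, for $1\le i\le d$,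
\[
|t^i-X_i|\le|t^i-t_0^i|+|t_0^i-X_i|\le d\delta+\frac{d^2}2\eta^2=\Big(\frac{4^{-d}}{4d}+\frac{4^{-d}\kappa}8\Big)Q^{-T}<q^{-T}.
\]
By Lemma~\ref{lem:tangent}, $x=\Phi(y,t)$ satisfies $\max_i\|qx_i\|<q^{-\tau}$ with $q>Q$. Since $Q\to\infty$, a point in infinitely many $E_S$ has infinitely many such $q$. Thus $\Phi(\limsup_SE_S)\subset\mathcal S_n(\tau)\cap\mathcal M$.

\emph{The number of points.} Fix $(s,p,r)$. The condition $s\mid rp+dl$ fixes $l$ modulo $s$, which leaves $2\eta r+O(1)$ values in $[-\eta sr,\eta sr]$. Those divisible by $r$ form one class modulo $rs>2\eta sr$, so at most one is discarded. There are $(s^c(r-1))^{m-1}$ choices of $b$. By Chebyshev's estimates there are $\asymp S/\log S$ primes $s$ and $\asymp R/\log R$ primes $r$. As $\eta R\to\infty$,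
\[
W=\#Z\asymp\frac{W_0}{\log S\,\log R},\qquad W_0=S^2R^2\eta\,Q^{m-1},
\]
and for fixed $(s,p)$ there are $\ll\eta R^2/\log R$ admissible pairs $(r,l)$. Since $\log R\ll\log S$, we have $W_0\ll(\log S)^2W$.

\emph{Condition (ii).} Let $F$ be continuous and $\bar F(t)=\int_{[0,1]^{m-1}}F(y,t)\,dy$. For fixed $(s,p,r,l)$ the average of $F(b/q,t_0)$ over admissible $b$ is a Riemann sum with a proportion $O(1/R)$ of the terms removed, so it equals $\bar F(t_0)+o(1)=\bar F(p/s)+o(1)$ uniformly. For fixed $s$ the number of $\omega$ above $(s,p)$ is $\sum_r(2\eta r+O(1))(s^c(r-1))^{m-1}$, which is independent of $p$ up to a factor $1+O(1/(\eta R))$. Finally $\frac1{s-1}\sum_p\bar F(p/s)\to\int_0^1\bar F$ uniformly for $s>S$. Averaging over $s$ gives (ii).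

\subsection{Close pairs}
We verify (iii). Quantities attached to $\tilde\omega$ carry a tilde. Three separation facts are used.

\begin{itemize}
\item[(F1)] Distinct pairs $(s,p)$ give distinct reduced fractions, which are at least $\frac1{s\tilde s}\ge\frac1{4S^2}$ apart.
\item[(F2)] For fixed $(s,p)$ and distinct admissible $(r,l),(\tilde r,\tilde l)$ we have $|t_0-\tilde t_0|\ge\frac1{4R^2}$.
\item[(F3)] For given $\tilde q$ and $y$, at most $(1+2\rho\tilde q)^{m-1}\ll(1+\rho Q)^{m-1}$ vectors $\tilde b$ satisfy $|\tilde b/\tilde q-y|<\rho$.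
\end{itemize}
To prove (F2), suppose first that $r=\tilde r$. Then $s\mid d(l-\tilde l)$, so $s\mid l-\tilde l\ne0$ and $|t_0-\tilde t_0|\ge1/r$. If $r\ne\tilde r$, then $d(l\tilde r-\tilde lr)\equiv-rp\tilde r+\tilde rpr=0\pmod s$, so $s\mid l\tilde r-\tilde lr$. This integer is nonzero, because $r$ divides neither $l$ nor the prime $\tilde r$. Hence $|t_0-\tilde t_0|=\frac{|l\tilde r-\tilde lr|}{sr\tilde r}\ge\frac1{r\tilde r}\ge\frac1{4R^2}$.

If $|z(\omega)-z(\tilde\omega)|<\rho$ then $|\frac ps-\frac{\tilde p}{\tilde s}|<\rho+2\eta\le\rho+\frac1{8S^2}$. In ranges (a)--(d) we fix $\omega$ and count $\tilde\omega$; there $\rho Q\gg1$, so (F3) allows $\ll(\rho Q)^{m-1}$ vectors $\tilde b$. Put $\rho_1=2^{-d-1}/Q$; then $\delta<\rho_1<\eta$ for large $S$.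

(a) $\frac1S\le\rho\le1$. For each of the $\ll S/\log S$ primes $\tilde s$ there are $\ll\rho S$ values $\tilde p$ with $|\frac{\tilde p}{\tilde s}-\frac ps|<2\rho$. So
\[
P(\rho)\ll W\cdot\frac S{\log S}\,\rho S\cdot\frac{\eta R^2}{\log R}\,(\rho Q)^{m-1}\ll W^2\rho^m .
\]

(b) $\frac1{8S^2}\le\rho<\frac1S$. By (F1) an interval of length $4\rho$ contains $\ll\rho S^2$ fractions $\tilde p/\tilde s$. So $P(\rho)\ll W\cdot\rho S^2\cdot\eta R^2(\rho Q)^{m-1}=WW_0\rho^m$.

For $\rho<\frac1{8S^2}$ the two fractions are less than $\frac1{4S^2}$ apart, so $(\tilde s,\tilde p)=(s,p)$ by (F1).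

(c) $\eta\le\rho<\frac1{8S^2}$. Here $P(\rho)\ll W\eta R^2(\rho Q)^{m-1}=WW_0S^{-2}\rho^{m-1}$.

(d) $\rho_1\le\rho<\eta$. By (F2) there are $\ll1+\rho R^2$ pairs $(\tilde r,\tilde l)$ with $|\tilde t_0-t_0|<\rho$, and $\rho R^2\gg R^2/Q\to\infty$. So $P(\rho)\ll W\rho R^2(\rho Q)^{m-1}=WW_0S^{-2}\eta^{-1}\rho^m$.

(e) $\delta<\rho<\rho_1$. Now $\rho$ is below the spacing $1/q$ of the grid of $b/q$, and the bound (F3) is wasteful: for most $b$ there is no $\tilde b$ at all. We therefore count the pairs $(b,\tilde b)$ together. Suppose first that $\tilde r=r$. Then $s\mid l-\tilde l$ and $|l-\tilde l|<\rho sr<s$ give $l=\tilde l$, and $|b-\tilde b|<\rho q<1$ gives $b=\tilde b$, so $\tilde\omega=\omega$. Hence $\tilde r\ne r$ for all pairs counted by $P(\rho)$. There are $\ll S^2\eta R^2$ choices of $(s,p,r,l)$. Given one, (F2) leaves no $(\tilde r,\tilde l)$ if $\rho<\frac1{4R^2}$ and $\ll\rho R^2$ otherwise. Fix $r\ne\tilde r$ and a coordinate $i$. The condition $|b_i/q-\tilde b_i/\tilde q|<\rho$ says that $v=b_i\tilde r-\tilde b_ir$ satisfies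 $|v|<\rho s^cr\tilde r$. Since $r\nmid b_i$ we have $v\ne0$, so there are at most $2\rho s^cr\tilde r$ values of $v$. Each $v$ determines $b_i$ modulo $r$, which leaves at most $s^c$ values of $b_i<s^cr$, and then $\tilde b_i$ is determined. So there are at most $2\rho q\tilde q\ll\rho Q^2$ pairs $(b_i,\tilde b_i)$, and
\[
P(\rho)\ll S^2\eta R^2\cdot\rho R^2\cdot(\rho Q^2)^{m-1}=W_0^2S^{-2}\eta^{-1}\rho^m .
\]
Without the condition $r\nmid b_i$ the value $v=0$ would contribute a term that does not shrink with $\rho$.

Since $W_0\ll(\log S)^2W$, the bounds (a)--(e) give (iii).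

\subsection{Conclusion}
Let $h>0$ be smaller than the minimum in Proposition~\ref{prop:one}; if the minimum is not positive there is nothing to prove. Then $h<m$, as $4\sigma\le2c\sigma<1<T$. We have $S^{-2}\eta^{m-1-h}\asymp Q^{-2\sigma+(h-m+1)T/2}$, and the exponent is negative since $h<m-1+4\sigma/T$. Also $\delta^{-h}/W\ll(\log S)^2Q^{Th}/W_0$, where $W_0\asymp Q^{2\sigma+2(1-c\sigma)-T/2+m-1}$, and $Th<m+1-\frac T2-2(c-1)\sigma$. So (iv) holds, Lemma~\ref{lem:pairs} gives $\dim\limsup_SE_S\ge h$, and Proposition~\ref{prop:one} follows.\hfill$\square$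

\section{Osculating planes: proof of Theorem~\ref{thm:two}}\label{sec:osculating}

\subsection{The expected count}
The osculating $j$-plane of the Veronese curve at $t=p/s$ is also rational, and it stays within $O(\eta^{j+1})$ of the curve for $|t-p/s|\le\eta$. So the slabs may have the larger width $\eta=Q^{-T/(j+1)}$. There are two costs. The integer vectors that we use form a lattice of covolume $s^B$ with $B=(j+1)(d-j)$ (Lemma~\ref{lem:lattice}). And for $j\ge2$ a point of the plane is not automatically near the curve: $j-1$ further coordinates of the integer vector must lie within $Q^{-\tau}$ of prescribed values. Dividing volume by covolume, one expects $Q\cdot\eta Q\cdot Q^{-(j-1)\tau}S^{-B}$ vectors per slab, and after multiplying by $Q^{m-1}$ and $S^2$ a total of $Q^{m+j-(B-2)\sigma-(j-1)T-T/(j+1)}$ points. The two coverings of Section~\ref{sec:example} then suggest the following bound.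

\begin{proposition}\label{prop:two}
Let $1\le j\le c/2$ be an integer, $B=(j+1)(d-j)$, $0<\tau<\frac1c$ and $0<\sigma<\frac1{c(j+1)}$. Then
\[
\dim(\mathcal S_n(\tau)\cap\mathcal M)\ge\min\Big\{m-1+\frac{2(j+1)\sigma}T,\ \ \frac{m+j-(B-2)\sigma}T-(j-1)-\frac1{j+1}\Big\}.
\]
\end{proposition}

For $j=1$ we have $B=2c$, and the bound is that of Proposition~\ref{prop:one}.

\begin{proof}[Proof of Theorem~\ref{thm:two} from Proposition~\ref{prop:two}]
Take $j=\lfloor c/2\rfloor$, which maximizes $B$. Then $B$ equals $(j+1)^2$ for $c=2j$ and $(j+1)(j+2)$ for $c=2j+1$; in both cases $B=\lfloor(c+2)^2/4\rfloor=c+1+\lfloor c^2/4\rfloor>c+1$. Let $0<\tau<\frac1c$ and $x=(j+1)\sigma$. The first term exceeds $D(\tau)$ if and only if $2x>2-(n-1)\tau$. Since $n+1=m+c+1$ and $c-j+1=d-j$, the second does if and only if $T(d-j-\frac1{j+1})-(d-j)>(B-2)\sigma$; multiplying by $j+1$ turns this into $(B-2)x<(B-1)\tau-1$. This inequality gives $x<\frac{B-1-c}{c(B-2)}<\frac1c$, so it implies the hypothesis on $\sigma$. A suitable $x>0$ exists if and only if $\tau>\frac1{B-1}$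 and $(B-2)(2-(n-1)\tau)<2(B-1)\tau-2$. The latter is
\[
\tau>\frac{2(B-1)}{2(B-1)+(B-2)(n-1)}=\frac{2(B-1)}{(B-2)(n+1)+2}.
\]
So the strict inequality for the dimension holds for all $\tau\in(\theta,\frac1c)$.

We have $\frac1{B-1}<\frac1c$. The inequality $\frac{2(B-1)}{(B-2)(n+1)+2}<\frac1c$ is equivalent to $2c(B-2)+2(c-1)<(B-2)(m+c+1)$, that is, to $m>c-1+\frac{2(c-1)}{B-2}$. As $B>c+1$, the last fraction lies in $(0,2)$. It is less than $1$ if and only if $B-2c=\lfloor(c-2)^2/4\rfloor\ge1$, that is, $c\ge4$. So the condition is $m\ge c$ for $c\ge4$ and $m\ge c+1$ for $c=2,3$, as stated. Finally $\theta\ge\frac1n$, because $2n(B-1)\ge(B-1)(n+1)\ge(B-2)(n+1)+2$. Hence $\tau_{n,m}\le\theta$ whenever $\theta<\frac1c$.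
\end{proof}

The difficulty in Proposition~\ref{prop:two} is that the regions in which we count lattice points are long and thin, and volume divided by covolume is the right count only if the lattice is not too skew relative to the region. There is no explicit parametrization as in Lemma~\ref{lem:tangent}. We rescale the region attached to a point of the slab to a cube, and use the nondivergence theorem to show that the rescaled lattice has no short vector for most points of the slab.

The argument loses a small power of $Q$, so we work with a slightly larger exponent. Fix $\tau'\in(\tau,\frac1c)$, put $T'=1+\tau'<2$ and $N=m+j$, and define $\beta$ by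
\begin{equation}\label{eq:beta}
m\beta=1-\tau'(j-1)-\sigma B .
\end{equation}
The hypotheses on $\tau'$ and $\sigma$ give $m\beta>1-\frac{j-1}c-\frac{d-j}c=0$, so $\beta>0$. Let $S\to\infty$ through the integers and put
\[
Q=S^{1/\sigma},\qquad\eta=Q^{-T'/(j+1)},\qquad\rho_1=Q^{-1-\beta},\qquad\delta=Q^{-T'}.
\]
By \eqref{eq:beta} the expected number of points per slab is $\eta\rho_1^{-m}$, so $\rho_1$ is their expected spacing. Since $2\sigma(j+1)<\frac2c\le1<T'$, we have $\eta S^2\to0$. Since $T'<2$ and $j\ge1$, we have $\rho_1/\eta\to0$, $\delta/\eta\to0$ and $\rho_1^2\le Q^{-T'}$. From now on $p/s\in(0,1)$ is a reduced fraction with $S<s\le2S$.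

\subsection{Integer vectors in the osculating space}
We use homogeneous coordinates, in which the zeroth entry of an integer vector is the denominator. Let $V(t)=(1,t,\dots,t^d)^\top$ and, for $k\in\{j,d\}$, let $A_k(x)=\big(\binom il x^{i-l}\big)_{0\le i,l\le k}$, a lower unitriangular matrix. The binomial theorem gives $V(x+t)=A_d(x)V(t)$, and likewise for $A_j$ and the truncated curve; since the values of the curve span the space, $A_k(-x)=A_k(x)^{-1}$. Differentiating in $t$ at $0$ shows that $V^{(l)}(x)$ is $l!$ times the $l$th column of $A_d(x)$. So a vector $a$ lies in the span of $V(x),\dots,V^{(j)}(x)$ exactly when the coordinates $i>j$ of $A_d(-x)a$ vanish.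

\begin{lemma}\label{lem:lattice}
There is an upper triangular matrix $M=(M_{ik})_{0\le i,k\le j}$ with $M_{ii}=s^{d-2i}$ such that for every $b\in\mathbb Z^{j+1}$, with $\tilde a=Mb$, the vector $a=A_d(p/s)(\tilde a,0,\dots,0)^\top$ lies in $\mathbb Z^{d+1}$. Moreover $\det M=s^B$ and $\tilde a_0=a_0\in\mathbb Z$.
\end{lemma}

\begin{proof}
Choose integers $p',s'$ with $p's-s'p=1$ and define $a^{(0)},\dots,a^{(d)}\in\mathbb Z^{d+1}$ by the polynomial identity
\[
\big((s+s'\xi)^{d-i}(p+p'\xi)^i\big)_{i=0}^d=\sum_{k=0}^d\xi^ka^{(k)} .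
\]
The left side is $(s+s'\xi)^dV\big(\frac{p+p'\xi}{s+s'\xi}\big)$, and $\frac{p+p'\xi}{s+s'\xi}-\frac ps=\frac\xi{s(s+s'\xi)}$. Applying $A_d(-p/s)$, we find that the $i$th coordinate of $A_d(-p/s)a^{(k)}$ is the coefficient of $\xi^k$ in $s^{-i}\xi^i(s+s'\xi)^{d-i}$. Call it $M_{ik}$. It is $0$ for $k<i$ and $s^{d-2i}$ for $k=i$. So $a=\sum_{k\le j}b_ka^{(k)}\in\mathbb Z^{d+1}$ satisfies $A_d(-p/s)a=(Mb,0,\dots,0)^\top$. The first row of $A_d$ is $(1,0,\dots,0)$, so $\tilde a_0=a_0$, and $\sum_{i=0}^j(d-2i)=(j+1)(d-j)=B$.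
\end{proof}

Let $(y,p/s+v)$ be a point of the slab, with $v=\eta w$ and $(y,w)\in[0,1]^m$. We look for $b\in\mathbb Z^{j+1}$ and $b'\in\mathbb Z^{m-1}$ such that, with $q=\tilde a_0\approx Q$, the point $b'/q$ is close to $y$ and $\tilde a/q$ is close to the truncated curve $(1,v',\dots,v'^j)$ for some $v'$ near $v$. Recentering at $v$, we want the coordinates $2,\dots,j$ of $A_j(-v)\tilde a$ to be of size about $Q^{-\tau'}$, and the remaining $m$ quantities, namely coordinate $1$ and $b'-qy$, to be as small as volume permits. This leads to the linear map on $\mathbb R^N=\mathbb R^{j+1}\oplus\mathbb R^{m-1}$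
\[
H(y,w):\ (b,b')\longmapsto\mathcal D\big(A_j(-\eta w)\tilde a,\ b'-\tilde a_0y\big),\qquad\tilde a=Mb,
\]
defined for all $(y,w)\in\mathbb R^m$, where the diagonal map $\mathcal D$ multiplies coordinate $0$ by $Q^{-1}$, coordinate $1$ and the last $m-1$ coordinates by $Q^\beta$, and coordinates $2,\dots,j$ by $Q^{\tau'}$. By \eqref{eq:beta},
\begin{equation}\label{eq:det}
\det H(y,w)=s^BQ^{-1+m\beta+(j-1)\tau'}=(s/S)^B\in[1,2^B].
\end{equation}

\subsection{Nondivergence}
A function $\psi$ on an open set $U\subset\mathbb R^m$ is \emph{$(C,\alpha)$-good} if $|\{x\in\mathcal B:|\psi(x)|<\varepsilon\}|\le C(\varepsilon/\sup_{\mathcal B}|\psi|)^\alpha|\mathcal B|$ for every ball $\mathcal B\subset U$ and every $\varepsilon>0$. A subgroup $\Gamma\subset\mathbb Z^N$ is \emph{primitive} if it equals the set of integer points of its real span. If $g_1,\dots,g_k$ is a basis of $\Gamma\ne0$, the multivector $g_1\wedge\dots\wedge g_k$ is nonzero, has integer coordinates, and is determined by $\Gamma$ up to sign. For $H\in GL_N(\mathbb R)$ let $\|H\Gamma\|$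 be the max norm of $Hg_1\wedge\dots\wedge Hg_k$; replacing the norm by an equivalent one changes only constants below.

\begin{theorem}[{Kleinbock--Margulis \cite[Theorem 5.2]{KM}}]\label{thm:KM}
Let $\mathcal B\subset\mathbb R^m$ be a ball, let $H$ be a continuous map from its $3^N$-dilate to $GL_N(\mathbb R)$, and let $\psi_\Gamma(x)=\|H(x)\Gamma\|$ for primitive subgroups $0\ne\Gamma\subset\mathbb Z^N$. Let $C,\alpha>0$ and $0<\varrho\le1/N$. Suppose that every $\psi_\Gamma$ is $(C,\alpha)$-good on the dilate, that $\sup_{\mathcal B}\psi_\Gamma\ge\varrho$ for all $\Gamma$, and that $\#\{\Gamma:\psi_\Gamma(x)<\varrho\}<\infty$ for each $x$. Then for $0<\varepsilon\le\varrho$ the set of $x\in\mathcal B$ for which $H(x)\mathbb Z^N$ has a nonzero vector of norm less than $\varepsilon$ has measure $\ll(\varepsilon/\varrho)^\alpha|\mathcal B|$, with a constant depending on $C,m,N$.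
\end{theorem}

We take for $\mathcal B$ a fixed ball containing $[0,1]^m$. The entries of $H(y,w)$ are polynomials in $(y,w)$ of degree at most $j$, so the coordinates of $H(y,w)\Gamma$ are polynomials of degree at most $Nj$. Polynomials of bounded degree are $(C,\alpha)$-good on $\mathbb R^m$ with $C,\alpha$ depending only on $m$ and the degree \cite[Lemma 3.2]{BKM}. A maximum of finitely many $(C,\alpha)$-good functions is $(C,\alpha)$-good: on a given ball, apply the definition to the function with the largest supremum. So every $\psi_\Gamma$ is $(C,\alpha)$-good with $C,\alpha$ depending only on $m,j$. The finiteness condition holds because $H(x)$ acts invertibly on each exterior power and the multivectors are integer vectors. The substance is the lower bound for $\sup\psi_\Gamma$, which must be uniform in $S$ and $p/s$.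

\subsection{No subgroup is small on the whole slab}
Let $e_0,\dots,e_j,f_1,\dots,f_{m-1}$ be the standard basis of $\mathbb R^N$ and $J_0=\{1,\dots,m-1\}$. For index sets $I\subset\{0,\dots,j\}$, $J\subset J_0$ let $e_I\wedge f_J$ be the wedge of the corresponding vectors in increasing order.

The only coordinate that $\mathcal D$ contracts is coordinate $0$, so the dangerous multivectors are those containing $e_0$. As an example take $j=1$ and $\Gamma=\mathbb Ze_0\oplus\mathbb Z^{m-1}$, which corresponds to the rational points on the flat slice $t=p/s$. The map $M$ sends $e_0\wedge f_{J_0}$ to $s^de_0\wedge f_{J_0}$, the next map sends this to $s^d(e_0-\eta we_1)\wedge f_{J_0}$, and after $\mathcal D$ the coefficient of $w$ in the coordinate $e_1\wedge f_{J_0}$ has modulus $s^d\eta\,Q^{m\beta}\ge Q^{1-T'/2-(c-1)\sigma}\ge1$, because $\tau'<\frac1c$ and $\sigma<\frac1{2c}$. Moving across the slab has traded the contracted vector $e_0$ for the expanded vector $e_1$, at the price $\eta$. The general proof isolates a coefficient of this kind to which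 only one coordinate of the multivector contributes.

\begin{lemma}\label{lem:claim}
There is $c_0>0$, depending only on $m$ and $j$, such that $\sup_{[0,1]^m}\psi_\Gamma\ge c_0$ for all primitive $\Gamma\ne0$, all $S$ and all $p/s$.
\end{lemma}

\begin{proof}
On the finite-dimensional space of polynomials of degree at most $Nj$, the supremum over $[0,1]^m$ and the largest modulus of a coefficient are equivalent norms. So it suffices to find a coordinate of $H(y,w)\Gamma$ that has, as a polynomial in $(y,w)$, a coefficient of modulus at least $1$.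

A matrix acts on exterior powers through its minors: the entry in row $K$ and column $I$ is the minor with row set $K$ and column set $I$. For $K=\{k_1<\dots<k_\nu\}$ and $I=\{i_1<\dots<i_\nu\}$ write $K\le I$ if $k_\iota\le i_\iota$ for all $\iota$. \emph{For an upper triangular matrix the minor vanishes unless $K\le I$, and for a lower triangular matrix unless $I\le K$.} Indeed, if $k_\iota>i_\iota$ in the upper triangular case, then rows $k_\iota,\dots,k_\nu$ and columns $i_1,\dots,i_\iota$ form a zero block with $(\nu-\iota+1)+\iota>\nu$ rows and columns in total; the other case is the transpose. Let $\gamma(I)=\sum_{i\in I}i$. If $K\le I$ and $\gamma(K)\ge\gamma(I)$, then $K=I$.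

Let $\Omega=\sum\Omega_{I,J}\,e_I\wedge f_J$ be the integer multivector of $\Gamma$, of degree $k$. Put $\gamma_0=\max\{\gamma(I):\Omega_{I,J}\ne0\}$ and $\mathcal T=\{(I,J):\gamma(I)=\gamma_0,\ \Omega_{I,J}\ne0\}$. Let $\Omega'$ be the image of $\Omega$ under $M\oplus\mathrm{id}$, and let $B(I)=\sum_{i\in I}(d-2i)$. Then
\begin{equation}\label{eq:top}
\Omega'_{I,J}=s^{B(I)}\Omega_{I,J}\qquad\text{whenever }\gamma(I)=\gamma_0,
\end{equation}
because a contribution from $\Omega_{I',J}\ne0$ requires $I\le I'$ and $\gamma(I')\le\gamma_0$, hence $I'=I$. Since $j\le c/2$ we have $d-2i\ge d-2j\ge1$, so $|\Omega'_{I,J}|\ge S^{B(I)}\ge1$ for $(I,J)\in\mathcal T$. With $v=\eta w$, the middle map acts by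
\[
e_0\mapsto\sum_{i=0}^j(-v)^ie_i-\sum_{i=1}^{m-1}y_if_i,\qquad e_l\mapsto\sum_{i\ge l}\binom il(-v)^{i-l}e_i\ \ (l\ge1),\qquad f_i\mapsto f_i .
\]
Finally $\mathcal D$ multiplies each coordinate $(K,J)$ with $0\notin K$ by a factor at least $1$, since $\beta,\tau'>0$.

\emph{Case 1: some $(I,J)\in\mathcal T$ has $0\notin I$.} At $(y,w)=0$ the middle map is the identity. So the constant coefficient of coordinate $(I,J)$ is $\Omega'_{I,J}$ times a factor at least $1$.

\emph{Case 2: some $(I,J)\in\mathcal T$ has $0\in I$ and $J\ne J_0$.} Take $i_0\in J_0\setminus J$ and set $v=0$. Then only $e_0$ moves, and a term linear in $y_{i_0}$ arises only by replacing $e_0$ with $-y_{i_0}f_{i_0}$. So the coefficient of the monomial $y_{i_0}$ in coordinate $(I\setminus\{0\},J\cup\{i_0\})$ is $\pm\Omega'_{I,J}$ times a factor at least $1$.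

\emph{Case 3: all $(I,J)\in\mathcal T$ have $0\in I$ and $J=J_0$.} We drop $J$ from the notation. All $I\in\mathcal T$ have $k'=k-m+1$ elements. If $k'=j+1$, then $\Gamma=\mathbb Z^N$ and $\psi_\Gamma=\det H\ge1$ by \eqref{eq:det}. Let $1\le k'\le j$. Let $u\ge1$ be maximal such that $\{0,\dots,u-1\}\subset I$ for all $I\in\mathcal T$. Then $u\le k'\le j$, and some $I\in\mathcal T$ omits $u$; write $I=\{0,\dots,u-1\}\cup I_*$ with $I_*\subset\{u+1,\dots,j\}$. The cheapest way to remove $0$ from $I$ is to shift the initial block by one, so we put $K=\{1,\dots,u\}\cup I_*$, with $\gamma(K)=\gamma_0+u$.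

Set $y=0$. Let $\Pi_{K,I'}$ be the minors of the Pascal matrix $\big(\binom il\big)$. The corresponding minor of $A_j(-v)$ is $\Pi_{K,I'}(-v)^{\gamma(K)-\gamma(I')}$. So before applying $\mathcal D$, the coefficient of $v^u$ in coordinate $(K,J_0)$ is $(-1)^u\sum\Pi_{K,I'}\Omega'_{I',J_0}$, summed over $I'$ with $\gamma(I')=\gamma_0$. By \eqref{eq:top} only $I'\in\mathcal T$ contribute. Such a set has the form $I'=\{0,\dots,u-1\}\cup I''$ with $I''\subset\{u,\dots,j\}$ and $\gamma(I'')=\gamma(I_*)$. If $\Pi_{K,I'}\ne0$, then $I'\le K$, so $I''\le I_*$ and therefore $I''=I_*$. Thus only $I'=I$ contributes. The rows $1,\dots,u$ vanish on the columns $I_*$, so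
\[
\Pi_{K,I}=\det\Big(\binom il\Big)_{1\le i\le u,\ 0\le l\le u-1}\cdot\det\Big(\binom il\Big)_{i,l\in I_*}.
\]
The second matrix is lower unitriangular. By $\binom il=\binom{i-1}l+\binom{i-1}{l-1}$, the first is the product of the lower unitriangular matrix $\big(\binom{i-1}{l'}\big)$ and the upper unitriangular matrix with ones at $l'=l$ and $l'=l-1$. So $\Pi_{K,I}=1$, and the coefficient has modulus at least $S^{B(I)}$.

Passing from $v$ to $w$ multiplies the coefficient by $\eta^u$, and $\mathcal D$ multiplies it by $Q^{m\beta+\tau'(k'-1)}$, since $1\in K$ and $0\notin K$. Put $r=j+1-k'\in[1,j]$. By \eqref{eq:beta}, the coefficient of $w^u$ has modulus at least $Q$ to the power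
\[
m\beta+\tau'(k'-1)-\frac{uT'}{j+1}+\sigma B(I)=1-\tau'(r-1)-\frac{uT'}{j+1}-\sigma\sum_{i\in\{0,\dots,j\}\setminus I}(d-2i).
\]
The set $\{0,\dots,j\}\setminus I$ has $r$ elements, all at least $u$, so their sum is at least $ru+\frac{r(r-1)}2$. Hence the exponent is at least
\[
\phi=1-\tau'(r-1)-\frac{u(1+\tau')}{j+1}-\sigma r(d+1-2u-r).
\]
Here $1\le u\le j+1-r$, so $2u+r\le2j+1\le d$, and $\phi$ is decreasing in $\tau'$ and in $\sigma$. So $\phi$ is at least its value at $\tau'=\frac1c$, $\sigma=\frac1{c(j+1)}$, which is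
\[
\frac{(j+1)(c+1-r)-u(c+1)-r(c+2-2u-r)}{c(j+1)} .
\]
The numerator is linear in $u$, so it suffices to evaluate it at the endpoints. At $u=1$ it is $(j+1)(c+1-r)-[(c+1)+r(c-r)]=(j-r)(c+1-r)\ge0$, since the bracket equals $(r+1)(c+1-r)$. At $u=j+1-r$ it is $r[(c+1)-(j+1)-(c-2j+r)]=r(j-r)\ge0$. Hence $\phi\ge0$.
\end{proof}

The numerator vanishes for $r=j$, so the hypotheses $\tau'<\frac1c$ and $\sigma<\frac1{c(j+1)}$ are used in full in Case 3.

\subsection{A rational point near most points of the slab}
Fix $\epsilon>0$ with $(N-1)\epsilon T<T'-T$. Call $(y,w)\in[0,1]^m$ \emph{exceptional} for $p/s$ if $H(y,w)\mathbb Z^N$ has a nonzero vector of norm less than $Q^{-\epsilon}$. By Theorem~\ref{thm:KM} with $\varrho=\min(c_0,1/N)$ and Lemma~\ref{lem:claim}, for large $S$ the exceptional points have measure $\ll Q^{-\alpha\epsilon}$, uniformly in $p/s$.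

\begin{lemma}\label{lem:point}
Let $S$ be large and let $(y,w)\in[0,1]^m$ be nonexceptional for $p/s$. Then there are $z\in\mathbb R^m$ and an integer $q\ge Q$ such that $|z-(y,\frac ps+\eta w)|\le\rho_1$ and $\max_i\|qx_i\|<q^{-\tau}$ for all $x\in\Phi(\mathcal B(z,\delta)\cap(0,1)^m)$.
\end{lemma}

\begin{proof}
Let $\lambda_1\le\dots\le\lambda_N$ be the successive minima of the lattice $H(y,w)\mathbb Z^N$ for the max norm: $\lambda_i$ is the least radius of a closed ball around $0$ containing $i$ independent lattice vectors. Minkowski's second theorem bounds $\lambda_1\cdots\lambda_N$ by the covolume, which is at most $2^B$. As $\lambda_1\ge Q^{-\epsilon}$, we get $\lambda_N\le\Lambda:=2^BQ^{(N-1)\epsilon}$. Writing a point of $\mathbb R^N$ in terms of $N$ independent lattice vectors of norm at most $\Lambda$ and rounding the coefficients, we see that every point is within $N\Lambda$ of the lattice. A shortest vector might have a small or zero denominator, so we instead take a lattice vector $H(y,w)(b,b')$ within $N\Lambda$ of $(2N\Lambda,0,\dots,0)$.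 Then $q=\tilde a_0$ lies in $[N\Lambda Q,3N\Lambda Q]$. Put $v=\eta w$ and $\zeta=A_j(-v)\tilde a/q=(1,\zeta_1,\dots,\zeta_j)$. All other coordinates of the lattice vector are at most $N\Lambda\le q/Q$ in modulus, which means
\[
|b'/q-y|\le\rho_1,\qquad|\zeta_1|\le\rho_1,\qquad|\zeta_i|\le Q^{-T'}\quad(2\le i\le j).
\]
Since $q\ll Q^{1+(N-1)\epsilon}$, the choice of $\epsilon$ gives $Q^{-T'}=o(q^{-T})$ uniformly. Put $v_0=\tilde a_1/q=v+\zeta_1$ and $z=(b'/q,\frac ps+v_0)$. Then $|z-(y,\frac ps+v)|\le\rho_1$.

Let $(y',t')\in\mathcal B(z,\delta)\cap(0,1)^m$ and $v'=t'-\frac ps$, so that $|v'-v_0|<\delta$ and $|v'|\le\eta+\rho_1+\delta\le3\eta$. First, $|y'-b'/q|<Q^{-T'}<q^{-T}$. With $a\in\mathbb Z^{d+1}$ from Lemma~\ref{lem:lattice} and $\tilde a_i:=0$ for $i>j$,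
\[
V(t')-a/q=A_d(p/s)\big(v'^i-\tilde a_i/q\big)_{0\le i\le d},
\]
and the entries of $A_d(p/s)$ are bounded by $2^d$. So it suffices to show $|v'^i-\tilde a_i/q|\ll Q^{-T'}$ for all $i$. For $i=0$ the difference is $0$, and for $i=1$ it is $v'-v_0$. For $i>j$ we have $|v'|^i\ll\eta^{j+1}=Q^{-T'}$. For $2\le i\le j$, the identity $\tilde a/q=A_j(v)\zeta$ gives $\tilde a_i/q=v^i+iv^{i-1}\zeta_1+O(Q^{-T'})$. Also $v_0^i=v^i+iv^{i-1}\zeta_1+O(\rho_1^2)$ and $v'^i=v_0^i+O(\delta)$, and $\rho_1^2\le Q^{-T'}=\delta$.
\end{proof}

\subsection{Selecting separated points}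
Lemma~\ref{lem:point} says nothing about how close two of its points can be. We enforce separation by cutting each slab into cells and keeping one point per cell. Let $\Delta=\max(\rho_1,\delta)$, so $\Delta/\eta\to0$, and let $S$ be so large that $\eta\le\frac1{16S^2}$.

We use all reduced fractions $p/s\in(0,1)$ with $S<s\le2S$. They are at least $\frac1{4S^2}$ apart, and their number is $\sum_{S<s\le2S}\varphi(s)\asymp S^2$, where $\varphi$ is Euler's function. They are equidistributed in $[0,1]$ as $S\to\infty$: by inclusion--exclusion over the squarefree divisors of $s$, of which there are at most $2\sqrt s$, the number of $p\le xs$ coprime to $s$ is $x\varphi(s)+O(\sqrt s)$, and the errors add up to $O(S^{3/2})$.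

The slabs $(0,1)^{m-1}\times(\frac ps,\frac ps+\eta)$ are disjoint subsets of $(0,1)^m$. In each slab take the open cubes of side $8\Delta$ of the grid with a vertex at $(0,\frac ps)$ that are contained in the slab; call them cells. Each slab has the same number $N_0\asymp\eta\Delta^{-m}$ of cells. A cell is \emph{good} if its concentric subcube of side $4\Delta$ contains a point $(y,\frac ps+\eta w)$ with $(y,w)$ nonexceptional. The exceptional points fill a volume $\ll\eta Q^{-\alpha\epsilon}$ of the slab, and each cell that is not good accounts for a volume $(4\Delta)^m$ of them. So all but $O(Q^{-\alpha\epsilon}N_0)$ cells of each slab are good. For each good cell choose such a nonexceptional point and the corresponding $z$ from Lemma~\ref{lem:point}. The nonexceptional point is at distance at least $2\Delta$ from the boundary of the cell, so $z$ is in the cell at distance at least $\Delta$ from its boundary. Hence $\mathcal B(z,\delta)$ lies in the cell, and chosen points of the same slab are at least $2\Delta$ apart.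

Let $Z$ be the set of chosen points and $E_S=\bigcup_{z\in Z}\mathcal B(z,\delta)$. Then $W\asymp S^2\eta\Delta^{-m}$, and $\Phi(\limsup_SE_S)\subset\mathcal S_n(\tau)\cap\mathcal M$ by Lemma~\ref{lem:point}, since $q\ge Q\to\infty$. We check the conditions of Lemma~\ref{lem:pairs}. Condition (i) holds since the balls lie in cells. For (ii), let $\bar F$ be as in Section~\ref{sec:tangent}. The average of $F$ over the chosen points of a slab is a Riemann sum with a proportion $o(1)$ of the terms missing, so it is $\bar F(p/s)+o(1)$ uniformly; each slab has $(1+o(1))N_0$ points; and the fractions are equidistributed. For (iii), fix $z$ and count the cells that meet $\mathcal B(z,\rho)$. Such a cell belongs to a slab whose fraction is within $\rho+\eta$ of that of $z$.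
\begin{itemize}
\item If $\frac1{8S^2}\le\rho\le1$, there are $\ll\rho S^2$ such slabs, each with $\ll(\rho/\Delta)^{m-1}(\eta/\Delta)$ relevant cells, so $P(\rho)\ll W^2\rho^m$.
\item If $\eta\le\rho<\frac1{8S^2}$, then $\rho+\eta<\frac1{4S^2}$ and there is one slab, so $P(\rho)\ll W(\rho/\Delta)^{m-1}(\eta/\Delta)\ll W^2S^{-2}\rho^{m-1}$.
\item If $2\Delta<\rho<\eta$, there is one slab and $P(\rho)\ll W(\rho/\Delta)^m\ll W^2S^{-2}\eta^{-1}\rho^m$. If $\rho\le2\Delta$, then $P(\rho)=0$.
\end{itemize}

Comparing exponents of $Q$, and using $\Delta=Q^{-\min(1+\beta,T')}$, we see that (iv) holds if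
\begin{equation}\label{eq:two}
h<m-1+\frac{2(j+1)\sigma}{T'}\qquad\text{and}\qquad T'h<2\sigma-\frac{T'}{j+1}+m\min(1+\beta,T').
\end{equation}
Let $h>0$ be smaller than both terms in Proposition~\ref{prop:two}, taken with $T'$ in place of $T$. The first condition in \eqref{eq:two} holds, and it gives $h<m$ because $2(j+1)\sigma<T'$. If the minimum in the second condition is $T'$, that condition reads $h<m-\frac1{j+1}+\frac{2\sigma}{T'}$, and it follows from the first since
\[
\Big(m-1+\frac{2(j+1)\sigma}{T'}\Big)-\Big(m-\frac1{j+1}+\frac{2\sigma}{T'}\Big)=j\Big(\frac{2\sigma}{T'}-\frac1{j+1}\Big)<0 .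
\]
If the minimum is $1+\beta$, then $m(1+\beta)=m+j-(j-1)T'-\sigma B$ by \eqref{eq:beta}, and the condition reads $h<\frac{m+j-(B-2)\sigma}{T'}-(j-1)-\frac1{j+1}$, which holds by the choice of $h$. Lemma~\ref{lem:pairs} gives the bound of Proposition~\ref{prop:two} with $T'$ in place of $T$. The bound is continuous in $T'$, and letting $\tau'\downarrow\tau$ completes the proof of Proposition~\ref{prop:two}, and with it of Theorem~\ref{thm:two}.\hfill$\square$

\begin{thebibliography}{9}

\bibitem{BKM}
Bernik, Kleinbock and Margulis, IMRN 2001.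

\bibitem{slides}
\emph{Density of rational points near manifolds}, \texttt{https://mordell.org/slides/Schindler.pdf}.

\bibitem{Falconer}
Falconer, \emph{Fractal Geometry}.

\bibitem{KM}
Kleinbock and Margulis, Ann. of Math. 148 (1998).

\end{thebibliography}
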